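# Maximal but not largest: $\omega$FS-domains among the cartesian closed categories of quasi-Polish spaces

## 1. The guess that the $\omega$FS-domains are the largest such category

A topological space is *quasi-Polish* if it is countably based and completely quasi-metrizable (equivalently, it admits a compatible Smyth-complete, or equivalently Yoneda-complete, quasi-metric). We shall never handle a quasi-metric. We only use that quasi-Polish spaces are countably based and sober, and once that countably based locally compact sober spaces are quasi-Polish. Let $\mathbf{QPol}$ be the category of quasi-Polish spaces and continuous maps.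

We look for function spaces inside $\mathbf{QPol}$. The ambient category is $\mathbf{QCB}_0$: its objects are the $T_0$ spaces that are topological quotients of countably based spaces, its morphisms are the continuous maps, and it is cartesian closed. A *sub-CCC* of $\mathbf{QCB}_0$ is a full subcategory, closed under isomorphism, that is closed under the finite products and exponentials of $\mathbf{QCB}_0$. If a sub-CCC is contained in $\mathbf{QPol}$, its exponentials carry the compact-open topology.

Here is the order-theoretic vocabulary. The *specialization order* of a space is: $x\le y$ iff every open set containing $x$ contains $y$. So open sets are upper sets, continuous maps are monotone, and $\downarrow\! x=\overline{\{x\}}$. A set is *saturated* if it is an upper set, equivalently an intersection of open sets. "Compact" means quasi-compact; if $K$ is compact, so is $\uparrow\! K$, because $K$ and $\uparrow\!K$ have the same open supersets. "Locally compact" means that every point has a neighborhood base of compact sets. For $K$ compact and $O$ open put $N(K,O)=\{f:f(K)\subseteq O\}$; these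 are the subbasic compact-open sets, and the specialization order of a function space is pointwise.

A *dcpo* is a poset with directed suprema, taken with the Scott topology: $O$ is open iff it is an upper set and every directed set with supremum in $O$ meets $O$. Write $m\ll x$ if every directed $S$ with $x\sqsubseteq\sup S$ has a member above $m$. An *$\omega$-continuous domain* is a dcpo with a countable basis, that is, a countable subset such that every $x$ is the supremum of a directed set of basis elements $\ll x$.

**Definition 1.1.** A map $f:D\to D$ is *finitely separated* from $\mathrm{id}_D$ if there is a finite $M\subseteq D$ such that for every $x$ there is $m\in M$ with $f(x)\sqsubseteq m\sqsubseteq x$. An *FS-domain* is a dcpo $D$ with a directed family of Scott-continuous maps $D\to D$, each finitely separated from $\mathrm{id}_D$, with supremum $\mathrm{id}_D$. An *$\omega$FS-domain* is an $\omega$-continuous FS-domain.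

*Example.* The interval $[0,1]$ with its usual order and the maps $f_\varepsilon(x)=\max(0,x-\varepsilon)$. With $M$ the set of multiples of $\varepsilon$ in $[0,1]$, the largest multiple $m\le x$ satisfies $f_\varepsilon(x)\le m\le x$.

**Definition 1.2.** A *c-space* is a space in which for every open $U$ and $x\in U$ there is $m\in U$ with $x\in\operatorname{int}\uparrow\! m$.

*Example.* A continuous domain with its Scott topology is a c-space: for $x\in U$ choose $m\ll x$ in $U$; then $x\in\{y:m\ll y\}\subseteq\uparrow\! m$, and $\{y:m\ll y\}$ is Scott open. By contrast $[0,1]$ with the Euclidean topology is not a c-space, since $\uparrow\! m=\{m\}$ has empty interior.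

We are given that the $\omega$FS-domains form the largest cartesian closed full subcategory of the $\omega$-continuous domains, and that (with the Scott topology) they form a sub-CCC of $\mathbf{QCB}_0$ contained in $\mathbf{QPol}$. The question, from the "Tutorial on Quasi-Polish Spaces" (https://www.i.h.kyoto-u.ac.jp/users/matthew/abstracts/Dagstuhl21461_deBrecht.pdf), is whether they are *maximal* among all sub-CCCs inside $\mathbf{QPol}$, where the objects no longer need to be domains.

A natural first guess is the strongest possible answer.

> **Guess.** Every sub-CCC of $\mathbf{QCB}_0$ contained in $\mathbf{QPol}$ consists of $\omega$FS-domains.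

Then the $\omega$FS-domains would be the largest, and maximality would follow. Let us test the guess. Below, $\mathcal C$ is a sub-CCC contained in $\mathbf{QPol}$. A finite topological product of countably based spaces is countably based, hence sequential, hence is the product in $\mathbf{QCB}_0$. So for $X,Y\in\mathcal C$ evaluation $Y^X\times X\to Y$ is continuous *on the topological product*, and transposes of continuous maps are continuous.

*Finite spaces.* A finite $T_0$ space is a finite poset with its upper sets open. It is an $\omega$FS-domain: take $f=\mathrm{id}$ and $M=D$. The guess passes.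

*The discrete space $\mathbb N$.* Suppose $\mathbb N\in\mathcal C$. Then Baire space $\mathbb N^{\mathbb N}$ is in $\mathcal C$, and so is $\mathbb N^{(\mathbb N^{\mathbb N})}$. By continuity of evaluation at (constant $0$, $x$) there are finitely many compact $K_i\subseteq\mathbb N^{\mathbb N}$, sets $O_i\subseteq\mathbb N$ and an open $V\ni x$ such that $0\in\bigcap N(K_i,O_i)$ and every $g\in\bigcap N(K_i,O_i)$ is $0$ on $V$. Let $K=\bigcup K_i$. Each coordinate is bounded on $K$, and $V$ contains all extensions of some finite word, so there is $v\in V\setminus K$. Let $g$ be $1$ on a clopen neighborhood of $v$ disjoint from $K$ and $0$ elsewhere. Then $g=0$ on $K$, so $g\in\bigcap N(K_i,O_i)$, but $g(v)=1$: contradiction. So $\mathbb N\notin\mathcal C$.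

*The Euclidean interval $I=[0,1]$.* Suppose $I\in\mathcal C$. Evaluate $I^{(I^I)}\times I^I\to I$ at $(0,0)$, with target $[0,\frac12)$. We get a compact $K\subseteq I^I$ and a neighborhood $V$ of the zero function such that every $g$ vanishing on $K$ is $<\frac12$ on $V$. Now $V$ contains the functions $r\sin^2(nx)$, $n\ge1$, for some $r>0$. They are not equicontinuous at $0$, so they do not all lie in $K$. Choose such a $v\in V\setminus K$. As $I^I$ is metrizable there is a continuous $g:I^I\to I$ with $g=0$ on $K$, $g(v)=1$: contradiction. So $I\notin\mathcal C$.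

The guess has survived so far, and the last two tests used one mechanism: continuous evaluation forces a form of local compactness. Nevertheless the guess is false. What survives is maximality, in a strong form.

## 2. Statements

**Theorem A.** Yes: the $\omega$FS-domains are a maximal cartesian closed subcategory of $\mathbf{QPol}$. There is no full subcategory of $\mathbf{QCB}_0$ that is a sub-CCC of $\mathbf{QCB}_0$, is contained in $\mathbf{QPol}$, and strictly contains the $\omega$FS-domains.

**Theorem B.** There is one $\omega$FS-domain $D$ such that every sub-CCC $\mathcal C$ of $\mathbf{QCB}_0$ with $\mathcal C\subseteq\mathbf{QPol}$ and $D\in\mathcal C$ is contained in the category of $\omega$FS-domains.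

**Theorem C.** $D$ is an FS-domain which is not a retract of a bifinite domain.

**Theorem D.** There is a sub-CCC of $\mathbf{QCB}_0$, contained in $\mathbf{QPol}$, that is not contained in the $\omega$FS-domains.

Theorem D refutes the guess. We prove it first, because its example also shows where the naive proof of Theorem A gets stuck. Theorem B implies Theorem A; Theorems C and D are not used for A or B. Beyond standard textbook tools we use the following facts.

* **(F1)** Quasi-Polish spaces are countably based and sober; countably based locally compact sober spaces are quasi-Polish (de Brecht, *Quasi-Polish spaces*, APAL 2013). The second half is needed only for Theorem D.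
* **(F2)** In a sober space the intersection of a decreasing sequence of compact saturated sets is compact (Hofmann–Mislove).
* **(F3)** Every cartesian closed full subcategory of the $\omega$-continuous domains consists of $\omega$FS-domains.
* **(F4)** Elementary complex $K$-theory (Atiyah, *K-Theory*).
* **(F5)** Adams, *On the groups J(X) IV*, Topology 5 (1966), Thm 1.7: for an odd prime $p$ and all large $w$ there is a map $\Psi:\Sigma^{2(p-1)}M\to M$, where $M=S^{2w-1}\cup_p e^{2w}$, inducing an isomorphism $\tilde K^0(M)\to\tilde K^0(\Sigma^{2(p-1)}M)$.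
* **(F6)** A compact Hausdorff space with a closed partial order, retopologized by its open upper sets, is stably compact (defined below) and its specialization order is the given order (Nachbin; Gierz et al., *Continuous Lattices and Domains*, VI-6). Only for Theorem D.

## 3. A cartesian closed category with continuous meets, and a non-domain in it

A space is *coherent* if the intersection of any two compact saturated subsets is compact. It is *stably compact* if it is compact, locally compact, sober and coherent.

**Definition 3.1.** $\mathcal A$ is the full subcategory of the countably based stably compact spaces $Y$ whose specialization order has binary meets, with $\wedge:Y\times Y\to Y$ continuous.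

*Example.* $[0,1]$ with open sets $\emptyset$, $[0,1]$ and $(t,1]$ for $0\le t<1$, where $\wedge=\min$; also every finite poset with binary meets. The six-element poset $\bot<a,a'<\mathsf c_1,\mathsf c_2<\top$ (both $a,a'$ below both $\mathsf c_1,\mathsf c_2$) is not in $\mathcal A$: $\mathsf c_1,\mathsf c_2$ have two maximal common lower bounds.

The plan is to see that $\mathcal A$ is a sub-CCC, and then to exhibit an object that is not a c-space. The tool is a criterion by ultrafilters.

**Lemma 3.2.** Let $S$ be a $T_0$ space in which the set of limits of every ultrafilter has the form $\downarrow\! g$. Then $S$ is compact, coherent and sober.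

*Proof.* Every ultrafilter converges, so $S$ is compact. Let $K_1,K_2$ be compact saturated and let an ultrafilter contain $K_1\cap K_2$. It has a limit $l_i\in K_i$, and $l_i\le g$, so $g\in K_1\cap K_2$ is a limit. Thus $K_1\cap K_2$ is compact. Let $F$ be irreducible closed. By irreducibility, $F$ together with all open sets meeting $F$ has the finite intersection property; take an ultrafilter containing these sets. Every point of $F$ is a limit. Conversely every open neighborhood of a limit belongs to the ultrafilter, hence meets $F$, so the limit lies in $F$. So $F=\downarrow\! g=\overline{\{g\}}$, with $g$ unique by $T_0$. $\square$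

**Lemma 3.3.** Let $Y,Z\in\mathcal A$ and let $C(Z,Y)$ carry the compact-open topology. Every ultrafilter $\mathfrak U$ on $C(Z,Y)$ has a limit set of the form $\downarrow\! g$. Moreover $C(Z,Y)$ is locally compact.

*Proof.*

**Step 1: a candidate for $g(x)$.** For $x\in Z$ let $\Phi_x$ be the set of open $O\subseteq Y$ for which there are an open $V\ni x$ and a compact saturated $Q\subseteq O$ with $\{f:f(V)\subseteq Q\}\in\mathfrak U$. We want $\Phi_x$ to be the neighborhood filter of a point. It is upward closed. It is closed under intersection, since we may intersect the $V$'s and the $Q$'s (coherence). It contains $Y$ by compactness. It does not contain $\emptyset$, since $f(V)\subseteq\emptyset$ is impossible with $x\in V$.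

It is completely prime. Let $\bigcup O_i\in\Phi_x$ via $V,Q$; here $Q\neq\emptyset$. By local compactness choose compact saturated $Q_1,\dots,Q_n$, $Q_l\subseteq O_{i_l}$, with $Q\subseteq\bigcup_l\operatorname{int}Q_l$. Since $x\wedge\dots\wedge x=x\in V$ and meets are continuous on $Z$, there is an open $V'\ni x$ with $y_1\wedge\dots\wedge y_n\in V$ for all $y_1,\dots,y_n\in V'$. I claim that $f(V)\subseteq Q$ implies $f(V')\subseteq \operatorname{int}Q_l$ for some $l$. Otherwise pick $y_l\in V'$ with $f(y_l)\notin\operatorname{int}Q_l$ for each $l$, and let $z=\bigwedge y_l\in V$. Then $f(z)\in Q$, so $f(z)\in\operatorname{int}Q_l$ for some $l$; but $f(z)\le f(y_l)$, so $f(y_l)\in\operatorname{int}Q_l$, a contradiction. Hence $\{f:f(V)\subseteq Q\}$ is contained in the finite union of the sets $\{f:f(V')\subseteq Q_l\}$; one of these is in $\mathfrak U$, so $O_{i_l}\in\Phi_x$.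

By sobriety $\Phi_x$ is the open-neighborhood filter of a point $g(x)$.

**Step 2: $g$ is the largest limit.** If $O\in\Phi_x$ via $V,Q$, the same pair shows $O\in\Phi_{x'}$ for $x'\in V$. So $g$ is continuous. If $g(K)\subseteq O$, finitely many such $V$ cover $K$; the corresponding members of $\mathfrak U$ intersect inside $N(K,O)$. So $\mathfrak U\to g$. Now let $\mathfrak U\to h$ and $h(x)\in O$. Choose a compact saturated $Q$ and a compact neighborhood $K$ of $x$ with $h(K)\subseteq\operatorname{int}Q\subseteq Q\subseteq O$. Then $N(K,\operatorname{int}Q)\in\mathfrak U$, and it is contained in $\{f:f(\operatorname{int}K)\subseteq Q\}$, so $O\in\Phi_x$ and $g(x)\in O$. Thus $h\le g$. Since limit sets are lower sets, the limit set is $\downarrow\! g$.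

**Step 3: local compactness.** Let $f\in\bigcap_iN(K_i,O_i)$, a finite intersection. Covering $f(K_i)$, and then $K_i$, by finitely many interiors of compact sets, choose compact saturated $Q_i$ and compact $K_i'$ with $f(K_i)\subseteq\operatorname{int}Q_i\subseteq Q_i\subseteq O_i$, $K_i\subseteq\operatorname{int}K_i'$, $f(K_i')\subseteq\operatorname{int}Q_i$. Let $\mathcal S=\{f':f'(\operatorname{int}K_i')\subseteq Q_i\ \forall i\}$. Then
$$f\in\bigcap N(K_i',\operatorname{int}Q_i)\subseteq\mathcal S\subseteq\bigcap N(K_i,O_i).$$
If $\mathcal S\in\mathfrak U$ and $x\in\operatorname{int}K_i'$, then every open $O\supseteq Q_i$ is in $\Phi_x$ (via $\operatorname{int}K_i'$ and $Q_i$), so $g(x)\in Q_i$ because $Q_i$ is saturated. So the limit $g$ lies in $\mathcal S$, and $\mathcal S$ is compact. $\square$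

**Proposition 3.4.** $\mathcal A$ is a sub-CCC of $\mathbf{QCB}_0$ contained in $\mathbf{QPol}$.

*Proof.* By (F1), $\mathcal A\subseteq\mathbf{QPol}$. The one-point space is in $\mathcal A$.

*Products.* Let $Y,Y'\in\mathcal A$. Lemma 3.3 with $Z$ a point shows that ultrafilters on $Y$ have largest limits; the same holds for $Y'$. An ultrafilter on $Y\times Y'$ converges to $(h,h')$ iff its two projections converge to $h$ and $h'$, so its limit set is $\downarrow\! g\times\downarrow\! g'=\downarrow\!(g,g')$. By Lemma 3.2, $Y\times Y'$ is compact, coherent and sober; it is clearly countably based and locally compact, and its meets are componentwise, hence continuous.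

*Exponentials.* Let $Y,Z\in\mathcal A$. Since $Z$ is locally compact, $C(Z,Y)$ is the exponential in topological spaces. It is $T_0$. It is countably based: let $(B_i)$, $(B'_l)$ be countable bases of $Z,Y$, and choose compact $Q_{ij}$ with $B_j\subseteq Q_{ij}\subseteq B_i$ whenever possible. Let $f\in N(K,O)$. For $x\in K$ choose $l$ with $f(x)\in B'_l\subseteq O$, then $i$ with $x\in B_i\subseteq f^{-1}(B'_l)$, then $j$ with $x\in B_j$ and $B_j$ inside a compact subset of $B_i$. Then $Q_{ij}$ exists and $f\in N(Q_{ij},B'_l)$. Finitely many of these $B_j$ cover $K$, and the corresponding $N(Q_{ij},B'_l)$ intersect inside $N(K,O)$.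

It is the exponential in $\mathbf{QCB}_0$: let $T$ be a quotient of a countably based $T'$. Since $Z$ is locally compact, $T\times Z$ is a quotient of the countably based space $T'\times Z$, so it is sequential and is the $\mathbf{QCB}_0$-product. So continuous maps $T\times Z\to Y$ from the $\mathbf{QCB}_0$-product are the same as continuous maps $T\to C(Z,Y)$.

By Lemmas 3.2 and 3.3, $C(Z,Y)$ is stably compact. The pointwise meet is the meet of $C(Z,Y)$, and it is continuous as the transpose of $(f,g,z)\mapsto f(z)\wedge g(z)$. So $C(Z,Y)\in\mathcal A$. $\square$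

**The space $\mathcal B$.** Let $|C_l|=2^l$ and $Z_0=\prod_{l\ge1}C_l$ with projections $\mathrm{pr}_l$. For a nonempty closed $S\subseteq Z_0$ let $|S|_l=|\mathrm{pr}_l(S)|$ and
$$\tau(S)=\inf_l\Bigl(1-\frac{\log_2|S|_l}{l}\Bigr)\in[0,1].$$
Let $\mathcal B=\{(S,t):0\le t\le\tau(S)\}$ with $(S,t)\le(S',t')$ iff $S\supseteq S'$ and $t\le t'$. For instance $\tau(\{z\})=1$ and $\tau(Z_0)=0$: a lower bound of many points has to have small height $t$, but joining two points costs little.

**Proposition 3.5.** $\mathcal B$, with the topology of those upper sets that are open for the Vietoris topology times the topology of $[0,1]$, is in $\mathcal A$ and is not a c-space.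

*Proof.*

**Step 1: $\mathcal B$ is compact metrizable with closed order.** In the Vietoris topology the nonempty closed subsets of $Z_0$ form a compact metrizable space, on which each $|\cdot|_l$ is locally constant. So $\tau$ is an infimum of continuous functions, and $\mathcal B$ is closed in the product with $[0,1]$. The order is closed.

**Step 2: meets exist and are continuous for the metrizable topology.** Since $\tau$ is antitone under inclusion,
$$(S,t)\wedge(S',t')=(S\cup S',\min(t,t',\tau(S\cup S'))).$$
Union is Vietoris continuous. Put $t_0=\min(t,t')$. From $t\le\tau(S)$ we get $|S|_l\le2^{l(1-t)}\le2^{l(1-t_0)}$, and likewise for $S'$. So $|S\cup S'|_l\le2\cdot2^{l(1-t_0)}$, and the $l$-th term of $\tau(S\cup S')$ is at least $t_0-\frac1l$. Hence replacing $\tau$ by the infimum over $l\le l_0$ changes $\min(t_0,\tau(S\cup S'))$ by at most $1/l_0$. The truncated expressions are continuous, so their uniform limit is continuous.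

**Step 3: passage to open upper sets.** By (F6), with this topology $\mathcal B$ is stably compact with the given specialization order. For $W$ open in the metrizable topology put $W^\circ=\{y:\uparrow\! y\subseteq W\}=\mathcal B\setminus\downarrow(\mathcal B\setminus W)$. As $\mathcal B\setminus W$ is compact and the order is closed, $W^\circ$ is an open upper set, and $W^\circ\subseteq W$. If $x\in O$ with $O$ an open upper set, the compact set $\uparrow\! x\subseteq O$ lies in a finite union $W\subseteq O$ of members of a fixed countable base, and $x\in W^\circ\subseteq O$. So the topology of open upper sets is countably based. If $O\subseteq\mathcal B\times\mathcal B$ is an open upper set and $(x,y)\in O$, the compact set $\uparrow\! x\times\uparrow\! y\subseteq O$ lies in some $W_1\times W_2\subseteq O$ with $W_1,W_2$ open, so $(x,y)\in W_1^\circ\times W_2^\circ\subseteq O$. Thus preimages of open upper sets under the monotone continuous map $\wedge$ are open in the product of the upper-set topologies. So $\mathcal B\in\mathcal A$.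

**Step 4: not a c-space.** Let $x=(\{z\},1)$ and $U=\{(S,t):t>\frac12\}\ni x$, an open upper set. Suppose $m=(T,s)\in U$ and $x\in\operatorname{int}\uparrow\! m$. If $z'$ agrees with $z$ in the first $l_0$ coordinates, $l_0$ large, then $(\{z'\},1)\ge m$, i.e. $z'\in T$. So $|T|_l=2^l$ for $l>l_0$ and $s\le\tau(T)=0$: contradiction. $\square$

*Proof of Theorem D.* $\mathcal A$ is a sub-CCC contained in $\mathbf{QPol}$ and contains $\mathcal B$. A continuous domain with its Scott topology is a c-space, so $\mathcal B$ is not one, and in particular is not an $\omega$FS-domain. $\blacksquare$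

So $\mathcal A$ contains a non-domain. It does not contain the six-element poset above. Maximality must come from the presence of $\omega$FS-domains that are hostile to objects like $\mathcal B$.

## 4. Local compactness, coherence, and common lower bounds of finitely many points

What should one try first? By (F3) it is enough to show that every $X\in\mathcal C$ is an $\omega$-continuous domain, and a sober countably based c-space is one (shown in Section 10). So: given an open $U_0\ni x_0$, find $m\in U_0$ below a whole neighborhood of $x_0$. The sensible approach is to map into small test spaces in $\mathcal C$ and exploit continuity of evaluation.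

**Definition 4.1.** A *peaked* space is a $T_0$ space $T$ with six distinct elements $\bot,a,a',\mathsf c_1,\mathsf c_2,\top$ such that $\bot$ is least, $\top$ is greatest, $\uparrow\! a\cap\uparrow\! a'=\{\mathsf c_1,\mathsf c_2,\top\}$, the sets $\{\top\},\{\mathsf c_1,\top\},\{\mathsf c_2,\top\}$ are open, and every other nonempty open set contains both $\mathsf c_1$ and $\mathsf c_2$.

*Example.* The six-element poset $\bot<a,a'<\mathsf c_1,\mathsf c_2<\top$: an upper set containing $a$, $a'$ or $\bot$ contains both $\mathsf c_1,\mathsf c_2$, and the only other upper set besides $\emptyset$ and the three listed ones is $\{\mathsf c_1,\mathsf c_2,\top\}$.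

In this section and the next, $\mathcal C$ is a sub-CCC of $\mathbf{QCB}_0$ contained in $\mathbf{QPol}$ and containing a peaked space $T$. Two trivialities are used constantly: an open set containing a least element is the whole space, and a nonempty open set contains the greatest element, if there is one.

**Lemma 4.2.** Every $X\in\mathcal C$ is locally compact.

*Proof.* This is the argument of the tests in Section 1. Let $x\in U$, $U$ open, and let $1_U:X\to T$ be $\top$ on $U$ and $\bot$ elsewhere; it is continuous. By continuity of evaluation $T^X\times X\to T$ at $(1_U,x)$ there are finitely many compact $K_i$, open $O_i$ and an open $V\ni x$ with $1_U\in\bigcap N(K_i,O_i)$ and $g(V)\subseteq\{\top\}$ for all $g\in\bigcap N(K_i,O_i)$. Let $K$ be the union of the $K_i$ with $\bot\notin O_i$; it is compact, and $K\subseteq U$. Let $U'\supseteq K$ be open. Then $1_{U'}\in\bigcap N(K_i,O_i)$: if $\bot\in O_i$ then $O_i=T$; otherwise $K_i\subseteq U'$, and $\top\in O_i$ if $K_i\ne\emptyset$. So $V\subseteq U'$. Intersecting over all $U'$ gives $V\subseteq\uparrow\! K\subseteq U$, and $\uparrow\! K$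 is compact. $\square$

**Lemma 4.3.** If $R\in\mathcal C$ has a least element $\bot$ and a greatest element $\top$, then intersections of two compact saturated subsets of $R$ are compact.

*Proof.*

**Step 1: an interpolation property.** We first show

(M) *for compact $K_i\subseteq V_i$ open ($i=1,2$) there is a compact $\Lambda$ with $K_1\cap K_2\subseteq\Lambda\subseteq V_1\cap V_2$.*

Suppose not. Then $K_1\cap K_2\ne\emptyset$. For $a,c\in R$ let $f_{a,c}:R\to R$ be $\top$ on $V_1\cap V_2$, $a$ on $V_1\setminus V_2$, $c$ on $V_2\setminus V_1$, and $\bot$ elsewhere. For a nonempty open $O\not\ni\bot$,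
$$\{(a,c,x):f_{a,c}(x)\in O\}=\{a\in O,\,x\in V_1\}\cup\{c\in O,\,x\in V_2\}\cup\{x\in V_1\cap V_2\}.$$
So $(a,c,x)\mapsto f_{a,c}(x)$ is continuous, hence so is $(a,c)\mapsto f_{a,c}\in R^R$, and $\Phi=\{f_{a,c}:a\in K_1,c\in K_2\}$ is compact. Moreover $\Phi\subseteq N(K_1,V_1)\cap N(K_2,V_2)$: on $K_1\subseteq V_1$ the values of $f_{a,c}$ are $\top\in V_1$ or $a\in K_1\subseteq V_1$, and similarly on $K_2$. Since $R^R\in\mathcal C$ is locally compact (Lemma 4.2), there is a compact $W$ with $\Phi\subseteq\operatorname{int}W$ and $W\subseteq N(K_1,V_1)\cap N(K_2,V_2)$. Cover $\Phi$ by finitely many basic open sets $\bigcap_iN(L_i,O_i)\subseteq W$.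

Let $L'$ be the union of all occurring $L_i$ that are contained in $V_1\cap V_2$. Then $\uparrow\! L'\subseteq V_1\cap V_2$ is compact, so by our assumption it does not contain $K_1\cap K_2$. Pick $x\in(K_1\cap K_2)\setminus\uparrow\! L'$; thus $L'\cap\downarrow\! x=\emptyset$. For $s\in K_1\cap K_2$ let $g_s$ be $\top$ on $(V_1\cap V_2)\setminus\downarrow\! x$, $s$ on the rest of $V_1\cup V_2$, and $\bot$ elsewhere. It is continuous: the preimage of a nonempty open $O\not\ni\bot$ is $V_1\cup V_2$ if $s\in O$, and $(V_1\cap V_2)\setminus\downarrow\! x$ if not.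

Now $f_{s,s}\in\Phi$ lies in one of the chosen basic sets $\bigcap N(L_i,O_i)$, and I claim that $g_s$ lies in the same one.

* If $\bot\in O_i$ or $L_i=\emptyset$, there is nothing to show.
* If $s\in O_i\not\ni\bot$, then $f_{s,s}(L_i)\subseteq O_i$ gives $L_i\subseteq V_1\cup V_2$, so $g_s(L_i)\subseteq\{s,\top\}\subseteq O_i$.
* If $s\notin O_i$ and $L_i\ne\emptyset$, then $f_{s,s}(L_i)\subseteq O_i$ forces $L_i\subseteq V_1\cap V_2$ and $\top\in O_i$. So $L_i\subseteq L'$ misses $\downarrow\! x$, and $g_s(L_i)\subseteq\{\top\}\subseteq O_i$.

So $g_s\in W$. Since $x\in V_1\cap V_2$ and $x\in\downarrow\! x$, we have $g_s(x)=s$. Hence $K_1\cap K_2\subseteq\mathrm{ev}_x(W)$. This set is compact, and as $x\in K_1\cap K_2$ and $W\subseteq N(K_1,V_1)\cap N(K_2,V_2)$ it lies in $V_1\cap V_2$. So $\Lambda=\mathrm{ev}_x(W)$ works: contradiction.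

**Step 2: from (M) to intersections.** Let $K_1,K_2$ be compact saturated. By second countability, countably many open sets (finite unions of basic ones) form a neighborhood base of $K_i$. With local compactness choose $V_i^1\supseteq C_i^1\supseteq V_i^2\supseteq C_i^2\supseteq\dots\supseteq K_i$ with $V_i^n$ open, $C_i^n$ compact and $\bigcap_nV_i^n=K_i$. By (M) choose compact $\Lambda_n$, without loss of generality saturated, with $C_1^n\cap C_2^n\subseteq\Lambda_n\subseteq V_1^n\cap V_2^n$. Then $\Lambda_{n+1}\subseteq V_1^{n+1}\cap V_2^{n+1}\subseteq C_1^n\cap C_2^n\subseteq\Lambda_n$, and $\bigcap\Lambda_n=K_1\cap K_2$. By (F2) it is compact. $\square$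

**Lemma 4.4.** Let $Y\in\mathcal C$ and $y_0\in U\subseteq Y$ with $U$ open. There is an open $V$ with $y_0\in V\subseteq U$ such that any two points of $V$ have a common lower bound in $U$. Consequently, for every $n$ there is such a $V$ for any $n$ points.

*Proof.* The idea is that two points without a lower bound give a map into $T$ separating them, and coherence of $T^Y$ makes finitely many separation patterns sufficient.

**Step 1: finitely many patterns.** $R=T^Y\in\mathcal C$ has a least and a greatest element. Let $h_a\in R$ be $a$ on $U$ and $\bot$ elsewhere, and similarly $h_{a'}$. By Lemma 4.3,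
$$\mathcal Q=\uparrow\! h_a\cap\uparrow\! h_{a'}=\{g:g(U)\subseteq\{\mathsf c_1,\mathsf c_2,\top\}\}$$
is compact. Fix a compact neighborhood $K\subseteq U$ of $y_0$. For $g\in\mathcal Q$ the open sets $g^{-1}\{\mathsf c_1,\top\}$ and $g^{-1}\{\mathsf c_2,\top\}$ cover $K$. By local compactness finitely many compact sets, each inside one of these two, have interiors covering $K$. Grouping them, we get compact $K_1,K_2$ with $K\subseteq\operatorname{int}K_1\cup\operatorname{int}K_2$ and $g\in N(K_1,\{\mathsf c_1,\top\})\cap N(K_2,\{\mathsf c_2,\top\})$. By compactness of $\mathcal Q$, finitely many pairs $(K_1^i,K_2^i)$ suffice for all $g\in\mathcal Q$. Let $V$ be the intersection of $\operatorname{int}K$ with, for each $i$, one of $\operatorname{int}K_1^i,\operatorname{int}K_2^i$ that contains $y_0$.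

**Step 2: $V$ works.** Suppose $y,y'\in V$ have no common lower bound in $U$. Then $C=U\setminus\downarrow\! y$ and $C'=U\setminus\downarrow\! y'$ are open with union $U$. Let $g$ be $\top$ on $C\cap C'$, $\mathsf c_1$ on $C\setminus C'$, $\mathsf c_2$ on $C'\setminus C$, and $\bot$ off $U$. The preimage of an open set without $\bot$ is one of $\emptyset,C\cap C',C,C',U$, because $T$ is peaked. So $g$ is continuous, and $g\in\mathcal Q$. Hence for some $i$ we have $K_1^i\subseteq C$ and $K_2^i\subseteq C'$, so $y\notin K_1^i$ and $y'\notin K_2^i$. But $V\subseteq K_1^i$ or $V\subseteq K_2^i$: contradiction.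

**Step 3: $n$ points.** Take $U=V^0\supseteq V^1\supseteq\dots\supseteq V^l\ni y_0$ with $2^l\ge n$ such that any two points of $V^{j+1}$ have a common lower bound in $V^j$. Starting with $2^l$ points of $V^l$ (with repetitions), replace pairs by common lower bounds $l$ times. $\square$

*Example.* If $Y\in\mathcal C$ is $T_1$, take any $y_0$ and $U=Y$: two points with a common lower bound are equal, so $V=\{y_0\}$ and $Y$ is discrete. This excludes the Euclidean interval again.

The approach has one more step to go.

**Lemma 4.5.** Let $X\in\mathcal C$, and let $U_1\subseteq K\subseteq U_0$ be neighborhoods of $x_0$ with $U_1,U_0$ open and $K$ compact. If some open $V$ with $x_0\in V\subseteq U_1$ is such that *every* finite subset of $V$ has a lower bound in $U_1$, then there is $m\in U_0$ with $x_0\in\operatorname{int}\uparrow\! m$.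

*Proof.* The closed subsets $\downarrow\! y\cap K$ ($y\in V$) of $K$ have the finite intersection property. A common point $m\in K\subseteq U_0$ satisfies $V\subseteq\uparrow\! m$. $\square$

And here it stops: Lemma 4.4 gives a $V$ for each $n$, while Lemma 4.5 needs one $V$ for all $n$. This is not a matter of more care. The space $\mathcal B$ of Section 3 is locally compact and coherent, and it satisfies the conclusion of Lemma 4.4 for every $n$ by continuity of its meets, but it is not a c-space. Any proof must use test objects in a way that $\mathcal B$ does not survive.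

## 5. Fractional lower bounds

If a finite set has no common lower bound, we can still ask for a random point that is below each given point with high probability. Let $X\in\mathcal C$ fail to be a c-space: there are an open $U_0$ and $x_0\in U_0$ such that no $m\in U_0$ has $x_0\in\operatorname{int}\uparrow\! m$. In this section $V,U,U',\dots$ are open neighborhoods of $x_0$.

**Definition 5.1.** For finite nonempty $V_0\subseteq X$ let
$$\mathrm{val}(V_0,U)=\max_\mu\min_{y\in V_0}\mu\{z\in U:z\le y\}$$
over finitely supported probability measures $\mu$ on $U$. For $V\subseteq U$ let $\alpha(V,U)=\inf\{\mathrm{val}(V_0,U):V_0\subseteq V\text{ finite nonempty}\}$.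

Only finitely many patterns $\{y\in V_0:z\le y\}$ occur, so this is the value of a finite matrix game: the maximum is attained, and by the minimax theorem
$$\mathrm{val}(V_0,U)=\min_\nu\max_{z\in U}\nu\{y\in V_0:z\le y\},\qquad\nu\text{ probability measures on }V_0.\tag{5.1}$$

*Example.* If $V_0=\{y_1,y_2,y_3\}$ and in $U$ any two of the $y_i$ have a common lower bound, but not all three, then $\mathrm{val}(V_0,U)=\frac23$: choose $\mu$ uniform on lower bounds of the three pairs, and $\nu$ uniform.

**Lemma 5.2.** If $V\subseteq U'\subseteq U$ and some finite $V_0\subseteq V$ has no common lower bound in $U$, then $\alpha(V,U')+\alpha(U',U)\le1$.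

*Proof.* Let $\mu'$ on $U'$, with finite support $T'$, realize $a=\mathrm{val}(V_0,U')$, and let $\mu$ on $U$ realize $c=\mathrm{val}(T',U)$. For $z\in\operatorname{supp}\mu$ choose $y_z\in V_0$ with $z\not\le y_z$. If $z'\le y_z$ then $z\not\le z'$; so $\mu'\{z':z\not\le z'\}\ge\mu'\{z':z'\le y_z\}\ge a$. Hence $(\mu\times\mu')\{z\not\le z'\}\ge a$. On the other hand it is $\le1-c$, since $\mu\{z:z\le z'\}\ge c$ for each $z'\in T'$. So $a+c\le1$, while $\alpha(V,U')\le a$ and $\alpha(U',U)\le c$. $\square$

**Lemma 5.3.** For each integer $\ell\ge1$ there is a neighborhood $U\subseteq U_0$ of $x_0$ such that every neighborhood $V\subseteq U$ of $x_0$ contains a finite set $V_0$ carrying a probability measure $\nu$ with $\nu\{y\in V_0:z\le y\}<1/\ell$ for all $z\in U$.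

*Proof.*

**Step 1: get down to $\frac12$.** Choose $U_1\subseteq K\subseteq U_0$ with $K$ compact. By Lemma 4.5, every $V\subseteq U_1$ has a finite subset without lower bound in $U_1$. So Lemma 5.2 gives $\alpha(V,U')+\alpha(U',U_1)\le1$ for all $V\subseteq U'\subseteq U_1$. Hence there is $U_2\subseteq U_1$ with $\alpha(V,U_2)\le\frac12$ for all $V\subseteq U_2$: take $U_2=U_1$ if it works; otherwise $\alpha(V_1,U_1)>\frac12$ for some $V_1\subseteq U_1$, and $U_2=V_1$ works.

**Step 2: amplify with Lemma 4.4.** Choose $U\subseteq U_2$ such that any $\ell$ points of $U$ have a common lower bound in $U_2$. Let $V_0\subseteq V\subseteq U$ be finite nonempty and let $\mu$ on $U$ realize $a=\mathrm{val}(V_0,U)$. Send an i.i.d. $\mu$-distributed $\ell$-tuple $(z_1,\dots,z_\ell)$ to a common lower bound $w\in U_2$. For $y\in V_0$,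
$$\Pr(w\le y)\ge\Pr(\exists i\ z_i\le y)\ge1-(1-a)^\ell,$$
so $\mathrm{val}(V_0,U_2)\ge1-(1-a)^\ell$. Taking infima over $V_0\subseteq V$ gives $\frac12\ge\alpha(V,U_2)\ge1-(1-\alpha(V,U))^\ell$, so $\alpha(V,U)\le1-2^{-1/\ell}\le\frac{\ln2}{\ell}<\frac1\ell$. Therefore some $V_0\subseteq V$ has $\mathrm{val}(V_0,U)<1/\ell$, and (5.1) provides $\nu$. $\square$

So the qualitative failure at the end of Section 4 has become quantitative: arbitrarily near $x_0$ there are weighted finite sets such that every $z\in U$ lies below only a tiny fraction of them.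

## 6. Formal balls, and what a hostile domain should do

We want a domain in which being below many things at once has a price. Let $(L,d)$ be a compact metric space with more than one point. Fix $b=\frac18$ once and for all.

**Definition 6.1.** $P=\{\bot\}\cup\{(y,r):y\in L,\ 0\le r<1\}$ with $(y,r)\sqsubseteq(y',r')$ iff $d(y,y')\le r-r'$, and $\bot$ least. $D(L)=P\cup\{\mathsf c_1,\mathsf c_2,\top\}$, where every element of $P$ is below $\mathsf c_1$ and $\mathsf c_2$, the elements $\mathsf c_1,\mathsf c_2$ are incomparable, and both are below $\top$.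

Think of $(y,r)$ as a ball; going up in the order shrinks it, and its center can move by at most the radius given up.

*Example.* If $L=\{y,y'\}$ with $d(y,y')=\frac14$, the common lower bounds of $(y,0)$ and $(y',0)$ are $\bot$ and the balls of radius $\ge\frac14$. There are two maximal ones, $(y,\frac14)$ and $(y',\frac14)$.

**Lemma 6.2.** $D(L)$ is an $\omega$FS-domain, and it is peaked.

*Proof.*

**Step 1: suprema.** Let $(y_i,r_i)$ be directed and $r=\inf r_i$. For $i\le i'$ we have $d(y_i,y_{i'})\le r_i-r_{i'}$, so the $y_i$ form a Cauchy net. It converges to some $y$ with $d(y_i,y)\le r_i-r$, and $(y,r)$ is an upper bound. If $(z,s)$ is an upper bound then $d(y_i,z)\le r_i-s$, and in the limit $(y,r)\sqsubseteq(z,s)$. As $\mathsf c_1,\mathsf c_2,\top$ lie above $P$, $(y,r)$ is the supremum in $D(L)$. So $P$ is closed under directed suprema. A directed set containing both $\mathsf c_1$ and $\mathsf c_2$ contains $\top$; so a directed set not contained in $P$ has a maximum, which is its supremum. Hence $D(L)$ is a dcpo, and each of $\bot,\mathsf c_1,\mathsf c_2,\top$ is $\ll$ itself.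

**Step 2: continuity and a countable basis.** *If $d(y,y')<r-r'$ then $(y,r)\ll(y',r')$.* Let $(y',r')\sqsubseteq\sup S$. If $\sup S\notin P$, then $S$ contains one of $\mathsf c_1,\mathsf c_2,\top$, which is above $(y,r)$. If $\sup S=(z,s)$, discard $\bot$ and write $S=\{(y_i,r_i)\}$. Then $d(y,z)<r-s$, and
$$d(y,y_i)+r_i\le d(y,z)+(r_i-s)+r_i\to d(y,z)+s<r,$$
so $(y,r)\sqsubseteq(y_i,r_i)$ for some $i$.

Let $L'\subseteq L$ be countable dense. For $(y,r)\in P$ consider the set of $(u,t)$ with $u\in L'$, $t\in\mathbb Q\cap[0,1)$, $d(u,y)<t-r$. It is nonempty and consists of elements $\ll(y,r)$. It is directed: if $(u,t)$ is in it, $t''-r\le\frac12(t-r-d(u,y))$ and $d(u'',y)<t''-r$, then $d(u,u'')\le d(u,y)+(t''-r)\le t-t''$, so $(u,t)\sqsubseteq(u'',t'')$; and one $(u'',t'')$ with $t''$ close enough to $r$ serves two given elements. Its supremum is $(y,r)$ by Step 1. With $\bot,\mathsf c_1,\mathsf c_2,\top$ this gives a countable basis.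

**Step 3: finite separation.** Let $\phi_\varepsilon$ fix $\bot,\mathsf c_1,\mathsf c_2,\top$ and map $(y,r)$ to $(y,r+\varepsilon)$ if $r+\varepsilon<1$, else to $\bot$. It is monotone, and by the description of suprema it is Scott-continuous. It increases as $\varepsilon\downarrow0$, with supremum $\mathrm{id}$. It is finitely separated from $\mathrm{id}$ by $\{\bot,\mathsf c_1,\mathsf c_2,\top\}\cup\{(u,t)\}$ with $u$ in a finite $\varepsilon/4$-net and $t\in\frac\varepsilon4\mathbb Z\cap[0,1)$. Indeed, if $r+\varepsilon<1$ take $t\in[r+\frac\varepsilon4,r+\frac{3\varepsilon}4]$ and $d(u,y)\le\frac\varepsilon4$; then $(y,r+\varepsilon)\sqsubseteq(u,t)\sqsubseteq(y,r)$. If $r+\varepsilon\ge1$ use $\bot$.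

**Step 4: peaked.** The sets $\{\top\},\{\mathsf c_1,\top\},\{\mathsf c_2,\top\}$ are Scott open by Step 1. An open set containing an element of $P$ contains $\mathsf c_1,\mathsf c_2$; the remaining open sets are $\emptyset$, these three, and $\{\mathsf c_1,\mathsf c_2,\top\}$. For $u\ne u'$ in $L$ put $a=(u,0)$, $a'=(u',0)$. Since $(y,r)\sqsupseteq(u,0)$ forces $r=0$ and $y=u$, we get $\uparrow\! a\cap\uparrow\! a'=\{\mathsf c_1,\mathsf c_2,\top\}$. $\square$

Two more kinds of open sets will be used: $D(L)\setminus\{\bot\}$, and for $u\in L$
$$O_u=\{(y,s):d(u,y)<\tfrac{3b}4-s\}\cup\{\mathsf c_1,\mathsf c_2,\top\}.$$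
$O_u$ is an upper set since $(y,s)\sqsubseteq(y',s')$ gives $d(u,y')\le d(u,y)+s-s'$. It is Scott open: if $(y,r)=\sup(y_i,r_i)\in O_u$ then $d(y_i,y)\le r_i-r\to0$, so eventually $(y_i,r_i)\in O_u$.

Here is how $D=D(L)$ will attack a non-c-space $X\in\mathcal C$. Put $E=D^X$ and apply Lemma 4.4 not to $X$ but to $D^E$, at the point $\mathrm{ev}:e\mapsto e(x_0)$: two functionals $G_1,G_2$ near $\mathrm{ev}$ have a common lower bound $H$ that is still roughly near $\mathrm{ev}$. We shall find $G_1,G_2$ so crude that $G_1(e)=\mathsf c_1$ and $G_2(e)=\mathsf c_2$ for many $e$. For those $e$, the value $H(e)\in P$ is forced to be a *ball*, chosen monotonically in $e$. Now feed in a family $e_q$ indexed by a poset $Q$ of chains of simplices in a fine triangulation. Let $y_0,\dots,y_n$ be points near $x_0$ as in Lemma 5.3, and let $e_q$ have at $y_t$ a ball centered at a point attached to the $t$-dimensional simplex of $q$. At a point $z$ the value must be below the values at all $y_t\ge z$, so the ball at $z$ needs radius about (mesh) times (number of $t$ with $z\le y_t$). By Lemma 5.3 this number is a tiny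 fraction of $n$, so small radii suffice. The result is a monotone choice $q\mapsto H(e_q)$ of balls of radius $<b$ near the simplices of $q$. If $L$ is such that no such choice exists, we win. So we need a compact metric space $L$ with a topological obstruction to monotone choices of balls, at arbitrarily fine triangulations. $K$-theory provides it.

## 7. Products of Moore spaces in $K$-theory

For compact Hausdorff $X$, $K^0(X)$ is the Grothendieck ring of complex vector bundles, and $\tilde K^0$ of a pointed space is the kernel of restriction to the base point. *Bott periodicity*: if $\beta$ generates $\tilde K^0(S^{2w})\cong\mathbb Z$, then $x\mapsto x\wedge\beta$ is an isomorphism $\tilde K^0(Y)\to\tilde K^0(Y\wedge S^{2w})$. There are relative groups $K^0(X,A)$, an exact sequence $K^0(X,A)\to K^0(X)\to K^0(A)$, and products $K^0(X,A)\otimes K^0(X,A')\to K^0(X,A\cup A')$ compatible with the product of $K^0(X)$.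

Fix an odd prime $p$ and $w\ge3$ so large that (F5) applies, and $M=S^{2w-1}\cup_pe^{2w}$, $\Psi$ as there. As attaching map take the $(2w-2)$-fold suspension of $z\mapsto z^p$ on $S^1$. It is simplicial and injective on simplices for suitable triangulations, so its mapping cone $M$ is a $\Delta$-complex, hence a compact polyhedron, of dimension $2w$. With $S=S^{2w-1}$, $M\setminus S$ is an open $2w$-ball dense in $M$. Let $i:S\to M$ be the inclusion, $j:M\to S^{2w}$ the pinch map, and $\theta=j^*\beta$. From the cofiber sequence $S\to M\xrightarrow{j}S^{2w}\xrightarrow{p}S^{2w}$ and $\tilde K^0(S)=0$ we get $\tilde K^0(M)=\mathbb Z/p$, generated by $\theta$. Let $\theta_s=\mathrm{pr}_s^*\theta\in K^0(M^n)$.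

**Lemma 7.1.** $p\,\tilde K^0(M\wedge Y)=0$ for every finite pointed complex $Y$, and $p\,\tilde K^0(M^n)=0$.

*Proof.*

**Step 1: $\pi_{2w}(M)=0$.** By Blakers–Massey, $\pi_l(M,S)\cong\pi_l(S^{2w})$ for $l=2w,2w+1$, as $2w+1<4w-2$. The composite $\pi_l(D^{2w},\partial D^{2w})\to\pi_l(M,S)\to\pi_l(S^{2w})$ is, up to sign, the suspension isomorphism $\pi_{l-1}(S^{2w-1})\cong\pi_l(S^{2w})$ (Freudenthal). So the first map is bijective, and the boundary map $\pi_l(M,S)\to\pi_{l-1}(S)$ is identified with composition with the attaching map, of degree $p$, on $\pi_{l-1}(S^{2w-1})$. The elements of these groups are suspensions, so this composition is multiplication by $p$ (up to sign): a bijection of $\mathbb Z/2$ for $l=2w+1$, and an injection of $\mathbb Z$ for $l=2w$. In the exact sequence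
$$\pi_{2w+1}(M,S)\to\pi_{2w}(S)\to\pi_{2w}(M)\to\pi_{2w}(M,S)\to\pi_{2w-1}(S)$$
the first map is onto and the last is injective. So $\pi_{2w}(M)=0$.

**Step 2: $p\cdot\mathrm{id}_M=0$.** Up to homotopy, $M$ is a suspension and $i$ is a suspended map, so the set $[M,M]$ of pointed homotopy classes is a group. The restriction of $p\cdot\mathrm{id}_M$ to $S$ is $i$ composed with a map of degree $p$, which is null because the attaching map becomes null in $M$. So $p\cdot\mathrm{id}_M$ comes from $[S^{2w},M]=\pi_{2w}(M)=0$ via $j$.

**Step 3: conclusion.** $0=(p\cdot\mathrm{id}_M)\wedge\mathrm{id}_Y=p\cdot\mathrm{id}_{M\wedge Y}$ induces multiplication by $p$ on $\tilde K^0(M\wedge Y)$. The second claim follows by induction on $n$ from $\tilde K^0(B\times M)\cong\tilde K^0(B\wedge M)\oplus\tilde K^0(B)\oplus\tilde K^0(M)$ with $B=M^{n-1}$. $\square$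

**Lemma 7.2.** $\theta_1\cdots\theta_n\ne0$ in $K^0(M^n)$. Hence $u\,\theta_1\cdots\theta_n\ne0$ for every integer $u$ prime to $p$.

*Proof.* The second statement follows from the first and Lemma 7.1. For the first use induction on $n$; $n=1$ is clear. Let $B=M^{n-1}$ and $T=\theta_1\cdots\theta_{n-1}\ne0$, in $\tilde K^0(B)$. Smashing the cofiber sequence with $B$ gives an exact sequence
$$\tilde K^0(B\wedge S^{2w})\xrightarrow{\,p\,}\tilde K^0(B\wedge S^{2w})\xrightarrow{(1\wedge j)^*}\tilde K^0(B\wedge M),$$
in which $T\wedge\beta\mapsto T\wedge\theta$. By Bott periodicity this is $0$ only if $T\in p\tilde K^0(B)=0$. So $T\wedge\theta\ne0$, and the injection $\tilde K^0(B\wedge M)\hookrightarrow\tilde K^0(B\times M)$ sends it to $\theta_1\cdots\theta_n$. $\square$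

**Lemma 7.3.** For $h\ge1$ with $h\equiv1\pmod{p-1}$ there is a surjective map $\varphi_h:M^h\to M$ with $\varphi_h^*\theta=u\,\theta_1\cdots\theta_h$, $u$ an integer prime to $p$.

*Proof.* Let $\varphi_h$ be the composite
$$M^h\xrightarrow{\mathrm{id}\times j^{h-1}}M\times(S^{2w})^{h-1}\to M\wedge S^{2w(h-1)}=\Sigma^{2w(h-1)}M\to M,$$
the last map being a composite of even suspensions of $\Psi$; this is possible since $2(p-1)\mid2w(h-1)$. By naturality of Bott periodicity the last map induces an isomorphism on $\tilde K^0$. As $\theta\wedge\beta^{\wedge(h-1)}$ generates $\tilde K^0(\Sigma^{2w(h-1)}M)\cong\mathbb Z/p$, the class $\theta$ pulls back to a unit multiple of it. Pulling back further, and using $j^*\beta=\theta$, we get the formula. By Lemma 7.2, $\varphi_h^*\theta\ne0$. If $\varphi_h$ were not surjective, its closed image would miss a point of the dense open $2w$-ball. So $\varphi_h$ would factor up to homotopy through $S$, where $\tilde K^0=0$, giving $\varphi_h^*\theta=0$: contradiction. $\square$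

The next lemma turns a product of $n$ classes into a statement about a partition into $n$ parts. It is the engine of the obstruction.

**Lemma 7.4 (Partition Lemma).** Let $Z$ be a finite simplicial complex whose vertices are partitioned into (possibly empty) sets $T_1,\dots,T_n$, and let $Z_a$ be the full subcomplex on $T_a$. If $\xi_a\in K^0(|Z|)$ and $\xi_a|_{|Z_a|}=0$ for all $a$, then $\xi_1\cdots\xi_n=0$.

*Proof.* Let $N_a$ be the closed set of points with total barycentric weight $\ge1/n$ on $T_a$. Then $\bigcup N_a=|Z|$. Normalizing the $T_a$-part of the coordinates gives a map $N_a\to|Z_a|$ which is homotopic in $|Z|$ to the inclusion $N_a\subseteq|Z|$, by straight lines inside simplices. So $\xi_a|_{N_a}=0$, and $\xi_a$ lifts to $K^0(|Z|,N_a)$. The product of the lifts lies in $K^0(|Z|,\bigcup N_a)=0$. $\square$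

**Lemma 7.5.** If $\dim Z\le\delta$ and $\xi_1,\dots,\xi_{\delta+1}\in K^0(|Z|)$ vanish at every point, then $\xi_1\cdots\xi_{\delta+1}=0$.

*Proof.* Apply Lemma 7.4 to the barycentric subdivision, with vertices partitioned according to the dimension $0,\dots,\delta$ of the simplex. Each full subcomplex is discrete or empty. $\square$

## 8. The inverse limit $L$, the posets $Q_J$, and the obstruction

**The tower.** Let $k_0=1$ and $k_{i+1}=h_{i+1}k_i$, with $h_{i+1}\equiv1\pmod{p-1}$ and $h_{i+1}>2wk_i$. Let $M_i=M^{k_i}$, a compact polyhedron of dimension $n_i:=2wk_i$, and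
$$f_i=(\varphi_{h_{i+1}})^{k_i}:M_{i+1}=(M^{h_{i+1}})^{k_i}\to M_i,$$
a surjection. By Lemma 7.3,
$$f_i^*\theta_s=(\text{unit mod }p)\cdot\prod_{s'\in\mathrm{block}(s)}\theta_{s'},\qquad|\mathrm{block}(s)|=h_{i+1}.\tag{8.1}$$
Write $f_{iJ}:M_J\to M_i$ for the composites. Iterating (8.1) and using Lemma 7.2,
$$f_{0J}^*\theta=(\text{unit mod }p)\cdot\theta_1\cdots\theta_{k_J}\ne0.\tag{8.2}$$
The key feature is $h_{i+1}\ge n_i+1$: one class on $M_i$ turns, one level up, into a product of more than $\dim M_i$ classes.

**Constants and the metric.** Embed $M_i\subset\mathbb R^{N_i}$, with $\rho_i$ a retraction of an open neighborhood onto $M_i$. Choose $\vartheta_i>0$ such that the closed $\vartheta_i$-neighborhood of $M_i$ lies in the domain of $\rho_i$. Then maps into $M_i$ that are pointwise at distance $<\vartheta_i$ are homotopic: apply $\rho_i$ to the straight-line homotopy. By uniform continuity of $\rho_i$ and $f_{i-1}\rho_i$ on this compact neighborhood, and $\rho_i|_{M_i}=\mathrm{id}$, we can choose inductively $\varepsilon_i\in(0,\vartheta_i]$ such that for $s\in M_i$ and $|v-s|\le\varepsilon_i$: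

* (a) $|\rho_i(v)-s|<\vartheta_i/2$;
* (b) if $i\ge1$: $|f_{i-1}\rho_i(v)-f_{i-1}(s)|<\vartheta_{i-1}/2$;
* (c) if $i\ge1$ and $v\in M_i$: $|f_{i-1}(v)-f_{i-1}(s)|\le\varepsilon_{i-1}$.

Let $\delta_i=\min(1,|\cdot|/\varepsilon_i)$, a metric on $M_i$. Put $\eta_0=2b$ and $\eta_{i+1}=b/k_i$; so $\eta_1=b$, and $(\eta_i)$ is non-increasing with limit $0$. Let $L=\varprojlim M_i$ with projections $\pi_i$ (surjective, by compactness) and
$$d(x,y)=\max_i\eta_i\delta_i(\pi_ix,\pi_iy).$$
$L$ is a compact metric space with more than one point. From now on $D=D(L)$; this is the domain of Theorems B and C. It is an $\omega$FS-domain by Lemma 6.2.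

**The posets $Q_J$.** For $J\ge0$ choose a triangulation $\Sigma_J$ of $M_J$ so fine that for $a,a'$ in a common closed simplex $\eta_i\delta_i(f_{iJ}a,f_{iJ}a')\le\eta_{J+1}$ for all $i\le J$, and $|f_{0J}a-f_{0J}a'|<\vartheta_0/2$. For $\sigma\in\Sigma_J$ with barycenter $b_\sigma$ choose $x_\sigma\in L$ with $\pi_J(x_\sigma)=b_\sigma$. Then
$$\sigma\subseteq\sigma'\ \Rightarrow\ d(x_\sigma,x_{\sigma'})\le\eta_{J+1}:\tag{8.3}$$
for $i\le J$ by the choice of $\Sigma_J$, and for $i>J$ because $\eta_i\delta_i\le\eta_i\le\eta_{J+1}$.

$Q_J$ is the set of nonempty chains $q=\{\sigma_0\subsetneq\dots\subsetneq\sigma_l\}$ of simplices of $\Sigma_J$, with $q\le q'$ iff $q\supseteq q'$. Its order complex $\Delta(Q_J)$ (simplices are the chains of $Q_J$) is the second barycentric subdivision of $\Sigma_J$. So there is a homeomorphism $g:|\Delta(Q_J)|\to M_J$ sending the vertex $q$ to the barycenter of the simplex $q$ of the first subdivision, and $\dim\Delta(Q_J)=n_J$.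

*Example.* For a single edge $e$ with vertices $v,v'$, the poset has the five elements $\{v\},\{v'\},\{e\},\{v,e\},\{v',e\}$, and $\Delta$ is the path $\{v\}-\{v,e\}-\{e\}-\{v',e\}-\{v'\}$.

**Proposition 8.1.** For no $J\ge0$ is there a monotone $\kappa:Q_J\to P\setminus\{\bot\}$, $\kappa(q)=(y_q,s_q)$, with $s_q<b$ for all $q$ and $d(y_q,x_\sigma)\le b$ for all $\sigma\in q\in Q_J$.

The case $J=0$ shows the mechanism. Monotonicity gives $d(y_q,y_{q'})\le s_q-s_{q'}<b=\eta_1$ for $q\le q'$, so the points $\pi_1y_q\in M_1$ vary slowly and interpolate to a map $g^1:|\Delta(Q_0)|\to M_1$. The closeness condition makes $f_0g^1$ homotopic to $g$. Hence $g^*\theta\ne0$ is a unit times a product of $h_1>2w$ classes on a $2w$-dimensional complex, which contradicts Lemma 7.5. For $J\ge1$ the complex has dimension $n_J$ and one has to climb to level $J+1$, but the $y_q$ only vary slowly in $M_1$. The way up is to cut the radius interval $[0,b)$ into thin layers: within a layer of width $\eta_i$ the $y_q$ vary slowly in $M_i$. The Partition Lemma finds a layer on which something nonzero survives.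

*Proof of Proposition 8.1.* Suppose $\kappa$ exists; write $Q=Q_J$. If $q\le q'$ then $d(y_q,y_{q'})\le s_q-s_{q'}$.

**Step 1: interpolation.** Here we turn slowly varying families into maps. Call $T\subseteq Q$ *$i$-fine* if $|\pi_iy_q-\pi_iy_{q'}|\le\varepsilon_i$ for comparable $q,q'\in T$. Then
$$g_T^i:|\Delta(T)|\to M_i,\qquad\sum t_qq\mapsto\rho_i\Bigl(\sum t_q\pi_iy_q\Bigr),$$
is well defined and continuous: on a simplex with a vertex $q$ the argument of $\rho_i$ is within $\varepsilon_i\le\vartheta_i$ of $\pi_iy_q$. Also $g_T^i$ restricts to $g_{T'}^i$ for $T'\subseteq T$.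

If $T$ is $(i+1)$-fine, it is $i$-fine by (c) for $\varepsilon_{i+1}$, and
$$f_ig_T^{i+1}\simeq g_T^i:\tag{8.4}$$
for a point in a simplex with a vertex $q$, both values are at distance $<\vartheta_i/2$ from $\pi_iy_q=f_i\pi_{i+1}y_q$, by (b) for $\varepsilon_{i+1}$ and (a) for $\varepsilon_i$.

**Step 2: at level $0$ we know the map.** For comparable $q,q'$ we have $d(y_q,y_{q'})<b=\eta_0/2$, so $\delta_0(\pi_0y_q,\pi_0y_{q'})<\frac12$ and $Q$ is $0$-fine. I claim $g_Q^0\simeq f_{0J}\,g$. Take a point of the simplex $q_1\supsetneq\dots\supsetneq q_l$ of $\Delta(Q)$ and $\sigma\in q_l$; then $\sigma$ lies in every $q_a$. Since $d(y_{q_a},x_\sigma)\le b=\eta_0/2$, all $\pi_0y_{q_a}$ are within $\varepsilon_0$ of $\pi_0x_\sigma=f_{0J}(b_\sigma)$, so by (a) the $g_Q^0$-value is at distance $<\vartheta_0/2$ from $f_{0J}(b_\sigma)$. The $g$-value and $b_\sigma$ both lie in the closed simplex $\max q_1$ of $\Sigma_J$, so the $f_{0J}g$-value is also at distance $<\vartheta_0/2$ from $f_{0J}(b_\sigma)$. This proves the claim, and with (8.2),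
$$(g_Q^0)^*\theta=g^*f_{0J}^*\theta\ne0.\tag{8.5}$$

**Step 3: layers.** For $i\ge1$ divide $[0,b)$ into $k_{i-1}$ half-open intervals $[\cdot,\cdot)$ of length $b/k_{i-1}=\eta_i$. Level-$(i+1)$ intervals refine level-$i$ intervals, each of which splits into $k_i/k_{i-1}=h_i$. For a level-$i$ interval $I$ let $T_I=\{q:s_q\in I\}$. For comparable $q,q'\in T_I$ we have $d(y_q,y_{q'})<\eta_i$, so $\delta_i(\pi_iy_q,\pi_iy_{q'})<1$. Thus $T_I$ is $i$-fine.

**Step 4: climbing.** We prove by induction, for $1\le i\le J+1$:

*Claim($i$): there are a level-$i$ interval $I$ and a set $\Theta\subseteq\{1,\dots,k_i\}$ with $|\Theta|=h_i$ and $\prod_{s\in\Theta}(g_{T_I}^i)^*\theta_s\ne0$ in $K^0(|\Delta(T_I)|)$.*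

For $i=1$: $I=[0,b)$, $T_I=Q$, $k_1=h_1$, and by (8.5), (8.4) and (8.1)
$$0\ne(g_Q^0)^*\theta=(g_Q^1)^*f_0^*\theta=u\prod_{s\le h_1}(g_Q^1)^*\theta_s .$$

For $i\to i+1$ with $i\le J$: let $I=I_1\cup\dots\cup I_{h_i}$ be the splitting into level-$(i+1)$ intervals, and $\Theta=\{s_1,\dots,s_{h_i}\}$. There are as many sublayers as classes. Apply Lemma 7.4 to $\Delta(T_I)$, the partition $T_{I_1},\dots,T_{I_{h_i}}$ (with full subcomplexes $\Delta(T_{I_a})$) and the classes $(g_{T_I}^i)^*\theta_{s_a}$. Since the product is nonzero, there is $a$ such that $(g_{T_I}^i)^*\theta_{s_a}$ is nonzero on $|\Delta(T_{I_a})|$. There $g_{T_{I_a}}^i\simeq f_ig_{T_{I_a}}^{i+1}$ by (8.4), and by (8.1) $f_i^*\theta_{s_a}$ is a unit mod $p$ times the product over a block of size $h_{i+1}$. This gives Claim($i+1$) with $I_a$ and this block.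

**Step 5: too many classes.** Claim($J+1$) gives a nonzero product of $h_{J+1}\ge n_J+1$ classes on a complex of dimension $\le n_J$. The classes vanish at every point, since $M$ is connected and $\theta$ is reduced. This contradicts Lemma 7.5. $\square$

## 9. The domain $D$ is not a retract of a bifinite domain

The obstruction has a direct application. A *deflation* here is a Scott-continuous idempotent below the identity; a dcpo is *bifinite* if its identity is the supremum of a directed family of deflations with finite image. A *retract* of $B$ is a $D$ with Scott-continuous $D\to B\to D$ composing to $\mathrm{id}_D$.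

*Proof of Theorem C.* By Lemma 6.2, $D$ is an FS-domain. Suppose it is a retract of a bifinite domain.

**Step 1: a finite-image approximation.** Composing section, deflations and retraction, $\mathrm{id}_D$ is a directed supremum of Scott-continuous maps with finite image. Let $u_1,\dots,u_N$ be a $b/16$-net of $L$. As $(u_j,b/2)\in O_{u_j}$ and there are finitely many $j$, one of these maps, $\xi\sqsubseteq\mathrm{id}_D$, has $\xi(u_j,b/2)\in O_{u_j}$ for all $j$. Let $\psi(x)=\xi(x,0)$ for $x\in L$. As $\psi(x)\sqsubseteq(x,0)$, the finite set $F=\psi(L)$ lies in $P$.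

The map $x\mapsto(x,0)$ is continuous: if $(x,0)\in O$ with $O$ Scott open, then $(x,\frac1n)\in O$ for some $n\ge2$, so $(y,0)\in O$ when $d(x,y)\le\frac1n$. In the finite subspace $\xi(D)$ of $D$ every upper set is open. So $U_f=\{x:\psi(x)\sqsupseteq f\}$ is open, and $\{\psi\sqsubseteq f\}$ is closed.

**Step 2: an open cover indexed by $F$ in which only comparable members meet.** Go through $F$ along a linear extension of $\sqsubseteq$, smaller elements first, and put $C_f=\{\psi=f\}\setminus\bigcup_{g\sqsubset f}O_g$, where $O_g$ are the sets constructed at earlier steps. They satisfy $O_g\supseteq C_g$, hence $\{\psi=g\}\subseteq\bigcup_{g'\sqsubseteq g}O_{g'}$. So $C_f=\{\psi\sqsubseteq f\}\setminus\bigcup_{g\sqsubset f}O_g$ is compact. If $C_f=\emptyset$ put $O_f=\emptyset$. Otherwise choose an open $O_f\supseteq C_f$ inside the $b/16$-neighborhood of $C_f$, with $\overline{O_f}\subseteq U_f$, and disjoint from all earlier $O_g$ with $g$ incomparable to $f$. This is possible since $C_f\cap\overline{O_g}\subseteq\{\psi=f\}\cap U_g=\emptyset$ for such $g$. The $O_f$ cover $L$, and $O_f\cap O_g\ne\emptyset$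 implies that $f,g$ are comparable.

**Step 3: a forbidden $\kappa$.** Let $\lambda>0$ be such that every subset of $L$ of diameter $\le\lambda$ lies in some $O_f$. Choose $J$ with $\eta_{J+1}\le\min(\lambda/2,b/16)$. By (8.3) we may choose for $\sigma\in\Sigma_J$ an $f(\sigma)$ with $\{x_{\sigma'}:\sigma'\text{ comparable to }\sigma\}\subseteq O_{f(\sigma)}$. For $q\in Q_J$ the elements $f(\sigma)$, $\sigma\in q$, are pairwise comparable, since $x_\sigma\in O_{f(\sigma)}\cap O_{f(\sigma')}$. So $\kappa(q)=\min_{\sigma\in q}f(\sigma)$ is defined, and it is monotone since $q\le q'$ means $q\supseteq q'$.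

Let $\kappa(q)=f(\sigma^*)=:f$ with $\sigma^*\in q$. As $x_{\sigma^*}\in O_f$, there is $x'\in C_f$, so $\psi(x')=f$, with $d(x',x_{\sigma^*})<b/16$. For $u_j$ with $d(u_j,x')\le b/16$ we have $(u_j,b/2)\sqsubseteq(x',0)$, so $f=\xi(x',0)\sqsupseteq\xi(u_j,b/2)\in O_{u_j}$. So $f=(y,s)$ with $d(u_j,y)<\frac{3b}4-s$. Then $s<b$, and by (8.3) $d(y,x_\sigma)\le\frac{3b}4+\frac{3b}{16}<b$ for all $\sigma\in q$. This contradicts Proposition 8.1. $\blacksquare$

## 10. Every object of a category containing $D$ is a c-space

*Proof of Theorem B.* Let $\mathcal C$ be a sub-CCC of $\mathbf{QCB}_0$ with $\mathcal C\subseteq\mathbf{QPol}$ and $D\in\mathcal C$. As $D$ is peaked, the results of Sections 4 and 5 apply to $\mathcal C$. We claim that every $X\in\mathcal C$ is a c-space. Suppose $X$ is not; take $x_0,U_0$ as in Section 5, put $\ell=16(2w+1)$, and take $U$ from Lemma 5.3.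

**Step 1: a neighborhood of evaluation.** This step makes "roughly near $\mathrm{ev}$" precise. Let $E=D^X\in\mathcal C$, $Y=D^E\in\mathcal C$, and let $\mathrm{ev}\in Y$ be $e\mapsto e(x_0)$. Let $u_1,\dots,u_N$ be a $b/16$-net of $L$, and let $h_j\in E$ be $(u_j,b/2)$ on $U$ and $\bot$ off $U$. Put
$$\mathcal O=\{G\in Y:G(h_j)\in O_{u_j}\ \forall j\},$$
an open set containing $\mathrm{ev}$, since $(u_j,b/2)\in O_{u_j}$. By Lemma 4.4, applied to $Y$, there is an open $\mathcal W\ni\mathrm{ev}$ such that any two members of $\mathcal W$ have a common lower bound in $\mathcal O$. Choose finitely many compact $\mathcal K_i\subseteq E$ and open $O_i\subseteq D$ with $\mathrm{ev}\in\bigcap N(\mathcal K_i,O_i)\subseteq\mathcal W$.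

**Step 2: the crude functionals $G_1,G_2$.** We replace evaluation at $x_0$ by conditions on a compact neighborhood. For $e\in\mathcal K_i$ we have $e(x_0)\in O_i$, so $e\in N(C_e,O_i)$ for some compact neighborhood $C_e$ of $x_0$. By compactness, finitely many sets $N(C_e,O_i)$ cover each $\mathcal K_i$. So there is one compact neighborhood $C\subseteq U$ of $x_0$, contained in these finitely many $C_e$, with $\mathcal K_i\subseteq N(C,O_i)$ for all $i$. Define $G_1:E\to D$ by

* $\top$ on $N(C,\{\mathsf c_2,\top\})$,
* $\mathsf c_1$ on $N(C,D\setminus\{\bot\})\setminus N(C,\{\mathsf c_2,\top\})$,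
* $\bot$ elsewhere.

It is continuous: preimages of open sets without $\bot$ are $\emptyset$, $N(C,\{\mathsf c_2,\top\})$ or $N(C,D\setminus\{\bot\})$. It lies in each $N(\mathcal K_i,O_i)$:

* If $\bot\in O_i$, this is trivial.
* If $\mathsf c_1\in O_i\not\ni\bot$, then $\mathcal K_i\subseteq N(C,D\setminus\{\bot\})$ and $G_1(\mathcal K_i)\subseteq\{\mathsf c_1,\top\}\subseteq O_i$.
* If $\mathsf c_1\notin O_i$, then $O_i$ contains no element of $P$, so $O_i\subseteq\{\mathsf c_2,\top\}$ and $G_1(\mathcal K_i)\subseteq\{\top\}$; and $\top\in O_i$ unless $O_i=\emptyset$, in which case $\mathcal K_i=\emptyset$ because $\mathrm{ev}\in N(\mathcal K_i,O_i)$.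

Let $G_2$ be defined with $\mathsf c_1,\mathsf c_2$ exchanged. So $G_1,G_2\in\mathcal W$, and there is $H\in\mathcal O$ with $H\le G_1,G_2$.

**Step 3: points and multiplicities.** Now we use the fractional lower bounds. Let $V=U\cap\operatorname{int}C$, and take $V_0\subseteq V$ and $\nu$ from Lemma 5.3. Choose $J$ with $k_J\ge16$ and $m:=n_J+1=2wk_J+1\ge\ell|V_0|$. Write $Q=Q_J$ and $\eta=\eta_{J+1}=b/k_J\le b/16$. Choose integers $0\le c_v\le m\nu(v)+1$ ($v\in V_0$) with $\sum c_v=m$: round the numbers $m\nu(v)$ down, then raise some of them by $1$. Choose a list $y_0,\dots,y_{n_J}$ of points of $V_0$ containing $v$ exactly $c_v$ times; the index $t$ will be matched with simplices of dimension $t$. For $z\in U$ let $S_z=\{t:z\le y_t\}$. Then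
$$|S_z|\le m\,\nu\{y\in V_0:z\le y\}+|V_0|\le\frac m\ell+|V_0|\le\frac{2m}\ell,$$
$$\eta|S_z|\le\frac b{k_J}\cdot\frac{2(2wk_J+1)}\ell\le\frac{2(2w+1)b}\ell=\frac b8.\tag{10.1}$$

**Step 4: the family $e_q$.** For $q\in Q$ let $\mathrm{col}(q)=\{\dim\sigma:\sigma\in q\}\ne\emptyset$, and for $t\in\mathrm{col}(q)$ let $\sigma_t(q)$ be the unique $t$-dimensional member of $q$. For $z\in U$ put $R(q,z)=\mathrm{col}(q)\cap S_z$ and
$$e_q(z)=\begin{cases}\top&R(q,z)=\emptyset,\\(x_{\sigma_t(q)},\,\eta|R(q,z)|),\ t=\min R(q,z)&\text{otherwise,}\end{cases}\qquad e_q(z)=\bot\ (z\notin U).$$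
By (10.1) the radii are at most $b/8$. We check four properties.

*(i) Monotonicity: $q\le q'$ implies $e_q\le e_{q'}$.* For $R\subseteq\mathrm{col}(q)$ with $\eta|R|\le b/8$ let $v_q(R)$ be $\top$ if $R=\emptyset$ and $(x_{\sigma_{\min R}(q)},\eta|R|)$ otherwise, so that $e_q(z)=v_q(R(q,z))$ on $U$. I claim: *if $q\supseteq q'$, $R'\subseteq\mathrm{col}(q')$ and $R'\subseteq R\subseteq\mathrm{col}(q)$, then $v_q(R)\sqsubseteq v_{q'}(R')$.* This is clear if $R'=\emptyset$. If $R=R'\ne\emptyset$ the values agree, as $\sigma_t(q)=\sigma_t(q')$ for $t\in\mathrm{col}(q')$. If $R\supsetneq R'\ne\emptyset$, the two centers are $x_\sigma,x_{\sigma'}$ with $\sigma,\sigma'\in q$ comparable, at distance $\le\eta\le\eta(|R|-|R'|)$ by (8.3). Now if $q\le q'$, i.e. $q\supseteq q'$, then $R(q,z)\supseteq R(q',z)$, and the claim applies.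

*(ii) $e_q$ is continuous.* By the claim with $q=q'$, $v_q$ is antitone. So for an open $O\not\ni\bot$ the set $e_q^{-1}(O)$ is the union of the sets $\{z\in U:R(q,z)\subseteq R_0\}$ over those values $R_0$ of $R(q,\cdot)$ with $v_q(R_0)\in O$. These sets equal $U\setminus\bigcup_{t\in\mathrm{col}(q)\setminus R_0}\downarrow\! y_t$ and are open. So $e_q\in E$.

*(iii) $e_q\ge h_j$ for suitable $j$.* Choose $j$ with $d(u_j,x_\sigma)\le b/16$ for some $\sigma\in q$. By (8.3) and $\eta\le b/16$,
$$d(u_j,x_{\sigma'})\le b/8\quad\text{for all }\sigma'\in q.\tag{10.2}$$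
As $b/8\le b/2-b/8\le b/2-\eta|R(q,z)|$, we get $(u_j,b/2)\sqsubseteq e_q(z)$ on $U$.

*(iv) $G_1(e_q)=\mathsf c_1$ and $G_2(e_q)=\mathsf c_2$.* $e_q$ does not take the value $\bot$ on $C\subseteq U$. For $t\in\mathrm{col}(q)$ we have $y_t\in V\subseteq C$ and $t\in R(q,y_t)$, so $e_q(y_t)\in P$. So $e_q\notin N(C,\{\mathsf c_2,\top\})\cup N(C,\{\mathsf c_1,\top\})$.

**Step 5: contradiction.** Put $\kappa(q)=H(e_q)$. It is monotone in $q$ by (i). By (iv), $\kappa(q)\sqsubseteq\mathsf c_1,\mathsf c_2$, so $\kappa(q)\in P$. With $j$ as in (iii), $\kappa(q)\sqsupseteq H(h_j)\in O_{u_j}$, so $\kappa(q)\in O_{u_j}\cap P$; that is, $\kappa(q)=(y_q,s_q)$ with $d(u_j,y_q)<\frac{3b}4-s_q$. Thus $s_q<\frac{3b}4<b$, and by (10.2) $d(y_q,x_\sigma)\le\frac{3b}4+\frac b8<b$ for all $\sigma\in q$. This contradicts Proposition 8.1. So every $X\in\mathcal C$ is a c-space.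

**Step 6: a sober countably based c-space $X$ is an $\omega$-continuous domain with its Scott topology.** This brings us back to domains. By sobriety, $X$ is a dcpo in its specialization order and its open sets are Scott open. For $x\in X$ let $W_x=\{m:x\in\operatorname{int}\uparrow\! m\}$. Every open $O\ni x$ contains a member of $W_x$; in particular $W_x\ne\emptyset$. $W_x$ is directed: for $m,m'\in W_x$ take $m''\in W_x$ in $\operatorname{int}\uparrow\! m\cap\operatorname{int}\uparrow\! m'$. Its supremum is $x$: its members are $\le x$, and every upper bound $y$ of $W_x$ lies in every open $O\ni x$, so $x\le y$. Its members are $\ll x$: if $x\le\sup S$ with $S$ directed, then $\sup S\in\operatorname{int}\uparrow\! m$, which is Scott open, so $S$ has a member above $m$. A Scott-open $O\ni x$ contains some $m\in W_x$, so $x\in\operatorname{int}\uparrow\! m\subseteq O$; hence the topology is the Scott topology.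

Let $(B_i)$ be a countable base and choose, for those $i,j$ for which it is possible, $m_{ij}\in B_i$ with $B_j\subseteq\uparrow\! m_{ij}$. If $x\in B_i$, there are $m\in B_i\cap W_x$ and $B_j$ with $x\in B_j\subseteq\uparrow\! m$; so $m_{ij}$ exists and lies in $B_i\cap W_x$. Therefore every open $O\ni x$ contains a member of $\{m_{ij}\}\cap W_x$, and the arguments just given show that this set is directed with supremum $x$. So $\{m_{ij}\}$ is a countable basis.

**Step 7: conclusion.** All objects of $\mathcal C$ are sober, countably based c-spaces, so $\mathcal C$ is a cartesian closed full subcategory of the $\omega$-continuous domains. By (F3), $\mathcal C$ consists of $\omega$FS-domains. $\blacksquare$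

*Proof of Theorem A.* A sub-CCC of $\mathbf{QCB}_0$ that is contained in $\mathbf{QPol}$ and contains all $\omega$FS-domains contains $D$ by Lemma 6.2. By Theorem B it is contained in, hence equals, the category of $\omega$FS-domains. $\blacksquare$
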